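# Total colorings in which every color class is a forest

## 1. Coloring $K_3$ and $K_4$ by hand

Color the vertices *and* the edges of a triangle so that no cycle has all its vertices in one color, no cycle has all its edges in one color, and no edge has the color of one of its ends. How few colors are enough?

Two colors fail. The three vertices cannot all have the same color, so some edge has ends of colors $1$ and $2$, and no color is left for that edge. Three colors suffice: color the vertices $1,1,2$, give color $3$ to the two edges at the vertex colored $2$, and give color $2$ to the remaining edge, whose ends are both colored $1$. The edges colored $3$ form a path, and everything else is clear.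

Now take $K_4$ with vertices $a,b,c,d$. Can three colors work? Let $V_i$ be the set of vertices colored $i$. No three vertices share a color, since three vertices form a triangle, so $|V_i|\le 2$. The edges colored $i$ avoid $V_i$ and form a forest on the remaining $4-|V_i|\ge 2$ vertices, so there are at most $3-|V_i|$ of them. Over three colors this allows at most $9-(|V_1|+|V_2|+|V_3|)=9-4=5$ edges, but $K_4$ has $6$. Three colors fail.

Four colors work. Color $a,b,c,d$ with $1,2,3,4$ and put
$$ab\mapsto 3,\quad cd\mapsto 1,\quad ac\mapsto 2,\quad bd\mapsto 1,\quad ad\mapsto 2,\quad bc\mapsto 4 .$$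
No edge has the color of an end. Color $1$ is the path $c\,d\,b$, color $2$ is the path $c\,a\,d$, and colors $3$ and $4$ are single edges.

What decided the matter was a count. A forest on $p$ vertices has fewer than $p$ edges, so its average degree is below $2$, and each vertex has one color, its own, that it may not use on its edges. A vertex of degree $d$ should therefore cost about $d/2+1$ colors. The question is whether this rough cost is, up to a small additive constant, always enough.

## 2. Forest total colorings and the bound $\lfloor(\Delta+1)/2\rfloor+2$

All graphs are finite and simple. We write $\Delta(G)$ for the maximum degree, $N_G(v)$ for the set of neighbors of $v$, $d_G(v)=|N_G(v)|$, and $[k]=\{1,\dots,k\}$.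

**Definition.** Let $\mathcal D_1$ be the class of acyclic graphs (forests), i.e. the $1$-degenerate graphs. A *$(\mathcal D_1,\mathcal D_1)$-total coloring* of $G$ is a coloring of the vertices and edges of $G$ such that for each color $i$ the vertices colored $i$ induce an acyclic subgraph, for each color $i$ the edges colored $i$ form an acyclic subgraph, and any vertex and any edge incident with it receive different colors. The least number of colors in such a coloring is $\chi''_{\mathcal D_1,\mathcal D_1}(G)$; we write $\chi''(G)$ for short, and we say *total coloring* for $(\mathcal D_1,\mathcal D_1)$-total coloring.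

Section 1 showed $\chi''(K_3)=3$ and $\chi''(K_4)=4$. A forest with at least one edge has $\chi''=2$: color all vertices $1$ and all edges $2$. For a cycle $C_n$, color one vertex $x$ with $2$ and all other vertices with $1$, color the two edges at $x$ with $3$ and the remaining edges with $2$; all classes are paths, so $\chi''(C_n)\le 3$.

Here is the count of Section 1 in general.

**Lemma 1.** Let $G$ be a $d$-regular graph on $n$ vertices, $d\ge2$, with a total coloring by $k$ colors. Then
$$\frac{dn}{2}\le (k-1)n-k. \tag{1}$$
Hence $\chi''(G)\ge\lfloor d/2\rfloor+2$, and if $G=K_{d+1}$ then $\chi''(G)\ge\lfloor\frac{d+1}2\rfloor+2$.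

*Proof.* Let $V_i$ and $E_i$ be the sets of vertices and edges colored $i$. Since $d\ge 2$, $G$ contains a cycle, so $V_i\ne V$ for every $i$. Thus $E_i$ is a forest on the nonempty set $V\setminus V_i$, and $|E_i|\le n-|V_i|-1$. Summing over the $k$ colors gives $\frac{dn}2\le kn-n-k$, which is (1).

The right side of (1) is smaller than $(k-1)n$, so $k-1>d/2$, i.e. $k\ge\lfloor d/2\rfloor+2$. If $n=d+1$, then (1) reads $kd\ge \frac{d(d+1)}2+(d+1)$, so $k\ge\frac{d+1}{2}+1+\frac1d>\frac{d+3}2$. Therefore $k\ge\lfloor\frac{d+3}2\rfloor+1=\lfloor\frac{d+1}2\rfloor+2$. $\square$

So complete graphs force $\lfloor\frac{\Delta+1}2\rfloor+2$ colors. The paper "Generalized Total Colorings of Graphs", from which this problem comes, gives the values $\chi''(K_1)=1$, $\chi''(K_2)=2$, $\chi''(K_n)=\lfloor n/2\rfloor+2$ for $n\ge3$, and conjectures that no graph of maximum degree $\Delta$ needs more. The conjecture is true.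

**Theorem 1.** For every graph $G$,
$$\chi''(G)\le\Big\lfloor\frac{\Delta(G)+1}{2}\Big\rfloor+2 .$$

The cases $\Delta\le 2$ are already done by hand: every component is a path or a cycle, and the bound is at least $3$ once $\Delta\ge 1$. For $\Delta=0$ one color is enough.

A crude approach for larger $\Delta$ is to use one set of colors for vertices and a disjoint one for edges. On $K_n$ with $n\geq 3$ this needs at least $n/2$ vertex colors (each class has at most two vertices) and at least $\binom n2/(n-1)=n/2$ edge colors, so at least $n$ in all. That is about twice the target. The two sets must overlap almost completely.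

## 3. Extending a vertex coloring: the matroid criterion

The sensible plan is to color the vertices first, with all classes acyclic, and then to fit the edges in. Once the vertices are colored, each color $i$ may be used on a forest of $G-V_i$, so we ask for a partition of $E(G)$ into forests taken from prescribed subgraphs. Matroid theory answers such questions exactly.

Recall that a *matroid* on a finite set $E$ is a nonempty family of subsets, called independent, closed under taking subsets, such that for each $F\subseteq E$ all maximal independent subsets of $F$ have the same size, the *rank* $r(F)$. The edge sets of forests of a graph form its *graphic matroid*; in it, the rank of the edge set of a graph on $p$ vertices with $q$ components is $p-q$. A *loop* is an element lying in no independent set; adding elements as loops to a matroid again gives a matroid. The matroid union (partition) theorem of Edmonds and Nash-Williams says: if $M_1,\dots,M_k$ are matroids on $E$ with rank functions $r_i$, then $E$ can be partitioned into sets $E_1,\dots,E_k$ with $E_i$ independent in $M_i$ if and only if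
$$|F|\le\sum_{i=1}^k r_i(F)\qquad\text{for all }F\subseteq E.$$

Fix $m\ge1$, use $k=m+2$ colors, and let $c:V\to[m+2]$ be *any* map on the vertices of $G=(V,E)$, with classes $V_i=c^{-1}(i)$.

**Definition.** An edge coloring of $G$ with colors $[m+2]$ is *good* (for $c$) if each color class of edges is a forest and no edge has the color of one of its ends. For a subgraph $H=(W,F)$ of $G$, isolated vertices allowed, let $\kappa_i(H)$ be the number of components of $H-V_i$, with $\kappa_i(H)=0$ if $W\subseteq V_i$, and put
$$\Phi(H)=(m+1)|W|-|F|-\sum_{i=1}^{m+2}\kappa_i(H). \tag{2}$$

**Lemma 2.** A good edge coloring exists if and only if $\Phi(H)\ge0$ for all subgraphs $H$ of $G$.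

*Proof.* Let $M_i$ be the matroid on $E$ whose independent sets are the edge sets of forests of $G-V_i$: the graphic matroid of $G-V_i$ with the edges meeting $V_i$ added as loops. A good edge coloring is exactly a partition of $E$ into sets $E_i$ with $E_i$ independent in $M_i$. By the union theorem it exists iff $|F|\le\sum_ir_i(F)$ for all $F\subseteq E$. Let $H=(W,F)$ be any subgraph with edge set $F$. The edges of $F$ that avoid $V_i$ are the edges of $H-V_i$, a graph on $|W\setminus V_i|$ vertices with $\kappa_i(H)$ components, so $r_i(F)=|W\setminus V_i|-\kappa_i(H)$. Each vertex of $W$ lies outside exactly $m+1$ of the $m+2$ classes, so $\sum_i|W\setminus V_i|=(m+1)|W|$. Hence $\sum_ir_i(F)-|F|=\Phi(H)$. $\square$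

**The plan fails on an alternating $4$-cycle.** Take $m=1$, so three colors, and $G=C_4$ with vertices colored $1,2,1,2$ around the cycle. Both classes are independent sets, so certainly acyclic. But every edge has ends colored $1$ and $2$, so every edge must get color $3$, and the edges colored $3$ form a cycle. In (2): $\kappa_1=\kappa_2=2$, $\kappa_3=1$, so $\Phi(C_4)=2\cdot4-4-5=-1$.

This is not an accident of small $m$. Color the two sides of $K_{2m,2m}$ with $1$ and $2$. Only $m$ colors remain for the $4m^2$ edges, and $m$ forests on $4m$ vertices have at most $m(4m-1)<4m^2$ edges in total.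

So an acyclic vertex coloring need not extend. In these examples each vertex has full degree $2m$ and a neighborhood that lies in one foreign color class. The next section shows that this is the only local trouble, and that a little of it is harmless. On $C_4$ colored $1,2,1,3$, for instance, the vertices colored $2$ and $3$ still have one-colored neighborhoods, yet the coloring extends: give color $3$ to the two edges at the vertex colored $2$, and color $2$ to the two edges at the vertex colored $3$.

## 4. Bad vertices, and a count of components vertex by vertex

**Theorem 2.** Let $m\ge1$, let $G$ be a graph with $\Delta(G)\le2m$, and let $c:V(G)\to[m+2]$ be any map, with classes $V_i=c^{-1}(i)$. Call $w$ *bad* if $d_G(w)=2m$ and $N_G(w)\subseteq V_i$ for some $i\ne c(w)$. If every connected component of $G$ has at most two bad vertices, then the edges of $G$ can be colored with $[m+2]$ so that each color class of edges is a forest and no edge has the color of one of its ends.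

In $C_4$ colored $1,2,1,2$ all four vertices are bad; colored $1,2,1,3$, exactly two are. Note that the vertex classes are not assumed acyclic.

By Lemma 2 we must bound $\sum_i\kappa_i(H)$ from above. The idea is to share each component equally among its vertices: a component of size $q$ gives $\frac1q$ to each. A vertex with many neighbors outside $V_i$ lies in a large component of $H-V_i$ and pays little. We compare what each vertex pays with its part of $(m+1)|W|-|F|$.

*Proof of Theorem 2.* Components of $G$ can be colored separately, so let $G$ be connected with at most two bad vertices. Let $H=(W,F)$ be a subgraph; we show $\Phi(H)\ge0$.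

**Step 1: reduce to a sum over vertices.** An isolated vertex of $H$ contributes $(m+1)-(m+1)=0$ to $\Phi(H)$, because it is a component of $H-V_i$ for each of the $m+1$ colors $i$ other than its own. So assume $H$ has no isolated vertices. Write $d(w)=d_H(w)\ge1$, let $d_i(w)$ be the number of $H$-neighbors of $w$ in $V_i$, and for $w\notin V_i$ let $C_i(w)$ be the component of $H-V_i$ containing $w$. This component contains $w$ and its $H$-neighbors outside $V_i$, so $|C_i(w)|\ge1+d(w)-d_i(w)$. Hence
$$\sum_i\kappa_i(H)=\sum_{w\in W}\sum_{i\ne c(w)}\frac1{|C_i(w)|}\le\sum_{w\in W}s(w),\qquad s(w):=\sum_{i\ne c(w)}\frac1{1+d(w)-d_i(w)} . \tag{3}$$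
The sum $s(w)$ has $m+1$ terms, and $\sum_{i\ne c(w)}d_i(w)\le d(w)$.

**Step 2: the payment of one vertex.** The following lemma says that a vertex pays at most its part $m+1-\frac{d(w)}2$, with an excess below $\frac12$ only if it is bad.

**Lemma 3.** We have $s(w)\le1+m-\frac{d(w)}2$ if $w$ is not bad, and $s(w)\le1+m-\frac{d(w)}2+\frac m{2m+1}$ always.

*Proof.* Write $d=d(w)$ and $x_i=d_i(w)$. The function $\varphi(x)=\frac1{1+d-x}$ is convex on $[0,d]$, with $\varphi(0)=\frac1{d+1}$ and $\varphi(d)=1$, so it lies below its chord: $\varphi(x)\le\varphi(0)+\frac xd(1-\varphi(0))$. Summing over the $m+1$ colors $i\ne c(w)$ and using $\sum x_i\le d$,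
$$s(w)\le(m+1)\varphi(0)+(1-\varphi(0))=1+\frac m{d+1}. \tag{4}$$

*Case $d\le2m-1$.* The inequality $\frac m{d+1}\le m-\frac d2$ is equivalent to $\frac d2\le\frac{md}{d+1}$, i.e. to $d+1\le2m$, which holds. With (4), the first bound follows (bad or not), and so does the second.

*Case $d=2m$.* Now (4) is $s(w)\le1+\frac m{2m+1}$, which is the second bound. Suppose $w$ is not bad; we must show $s(w)\le1$. Since $d_H(w)=2m$, we have $d_G(w)=2m$ and $N_H(w)=N_G(w)$. As $w$ is not bad, $x_i\le2m-1$ for every $i\ne c(w)$. We have
$$\varphi(x)-\varphi(0)=\frac1{2m+1-x}-\frac1{2m+1}=\frac x{(2m+1)(2m+1-x)},$$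
so $s(w)=\frac{m+1}{2m+1}+\frac1{2m+1}\sum_{i\ne c(w)}\frac{x_i}{2m+1-x_i}$, and $s(w)\le1$ is equivalent to
$$\sum_{i\ne c(w)}\frac{x_i}{2m+1-x_i}\le m . \tag{5}$$
Let $M$ be the largest $x_i$. If $M=0$, (5) is trivial. Otherwise $1\le M\le2m-1$. The other $x_i$ have sum at most $2m-M$; so each is at most $2m-M$, each of their denominators is at least $M+1$, and together they contribute at most $\frac{2m-M}{M+1}$. The left side of (5) is therefore at most
$$\frac M{2m+1-M}+\frac{2m-M}{M+1}=\Big(\frac{2m+1}{2m+1-M}-1\Big)+\Big(\frac{2m+1}{M+1}-1\Big)=\frac{(2m+1)(2m+2)}{(2m+1-M)(M+1)}-2 .$$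
The denominator $(2m+1-M)(M+1)$ is concave in $M$ and equals $4m$ at $M=1$ and at $M=2m-1$, so it is at least $4m$. The bound is at most
$$\frac{(2m+1)(m+1)}{2m}-2=m-\frac12+\frac1{2m}\le m,$$
the last inequality because $m\ge1$. $\square$

**Step 3: sum up, and let integrality absorb the excess.** Since $\sum_wd(w)=2|F|$ and there are at most two bad vertices, (3) and Lemma 3 give
$$\sum_i\kappa_i(H)\le(m+1)|W|-|F|+\frac{2m}{2m+1} .$$
Both $\sum_i\kappa_i(H)$ and $(m+1)|W|-|F|$ are integers and $\frac{2m}{2m+1}<1$. So $\sum_i\kappa_i(H)\le(m+1)|W|-|F|$, i.e. $\Phi(H)\ge0$. Lemma 2 gives the good edge coloring. $\blacksquare$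

Step 3 explains the number two: three bad vertices could cost $\frac{3m}{2m+1}\ge1$, and rounding would no longer help.

## 5. A vertex coloring with at most two bad vertices

It remains to color the vertices with $m+2$ colors so that the classes are acyclic and at most two vertices per component are bad. Acyclicity alone is easy greedily: let each new vertex avoid every color that already occurs on two of its neighbors. To stop $w$ from being bad, it is enough that *two* chosen neighbors $a(w),b(w)$ of $w$ have different colors. The danger is that one vertex gets chosen by very many $w$, and then has to avoid too many colors. König's edge-coloring theorem (a bipartite graph of maximum degree at most $D$ has a proper edge coloring with $D$ colors) lets us spread the choices evenly.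

**Lemma 4.** Let $m\ge1$ and let $G=(V,E)$ be connected with $\Delta(G)\le2m$. There is $c:V\to[m+2]$ whose classes induce forests and which has at most two bad vertices.

*Proof.*

**Step 1: choose pairs of neighbors so that no vertex is chosen often.** Let $B$ be the bipartite graph with parts $\{v':v\in V\}$ and $\{v'':v\in V\}$ and edges $v'u''$ for $vu\in E$ (each edge of $G$ gives the two edges $v'u''$ and $u'v''$). Its degrees are those of $G$, so by König's theorem $B$ has a proper $2m$-edge-coloring. If $d_G(w)=2m$, all $2m$ colors occur at $w'$; let $a(w),b(w)\in N_G(w)$ be the vertices such that $w'a(w)''$ has color $1$ and $w'b(w)''$ has color $2$. They are distinct. At $u''$ there is at most one edge of color $1$ and at most one of color $2$, so $u$ is $a(w)$ for at most one $w$ and $b(w)$ for at most one $w$. Thus each vertex lies in at most two of the pairs $\{a(w),b(w)\}$, and has at most two *partners*, meaning other elements of such pairs.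

**Step 2: color greedily toward a root.** Fix $z\in V$ and order $V$ as $v_1,\dots,v_n=z$ by non-increasing distance from $z$. Every $v_j$ with $j<n$ has a neighbor closer to $z$, hence a later neighbor, and so at most $2m-1$ earlier ones. Color in this order. For $v_j$ with $j<n$, avoid every color that occurs on at least two earlier neighbors; these are at most $\lfloor\frac{2m-1}2\rfloor=m-1$ colors. Avoid also the colors of earlier partners, at most $2$. At most $m+1$ of the $m+2$ colors are avoided, so one is available. For $z$, avoid only the colors occurring on at least two neighbors, at most $m$.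

**Step 3: verify the two properties.** Every vertex has at most one earlier neighbor in its own class. The last vertex of a cycle inside a class would have two, so the classes induce forests. If $d_G(w)=2m$ and $z\notin\{a(w),b(w)\}$, then the later of the two partners $a(w),b(w)$ avoided the color of the earlier one. So $N_G(w)$ lies in no single class, and $w$ is not bad. At most two vertices $w$ have $z\in\{a(w),b(w)\}$. $\square$

Let us run this on $C_4$ with vertices $0,1,2,3$ and $m=1$. A proper $2$-edge-coloring of $B$ is $w'(w+1)''\mapsto1$, $w'(w-1)''\mapsto2$ (indices mod $4$), so the pair of $w$ is $\{w+1,w-1\}$ and the partners are $0$–$2$ and $1$–$3$. With $z=0$ and order $2,1,3,0$, always taking the least available color: $2$ gets $1$; $1$ gets $1$; $3$ must avoid the color of its partner $1$ and gets $2$; $0$ gets $1$. Class $1$ is the path $0\,1\,2$. Only vertex $3$ is bad. An extension is $01,12\mapsto2$ and $23,30\mapsto3$.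

**Proof of Theorem 1.** If $\Delta(G)=0$, one color suffices. Let $\Delta(G)\ge1$ and $m=\lfloor\frac{\Delta(G)+1}2\rfloor\ge1$. Then $\Delta(G)\le2m$, whether $\Delta(G)$ is even or odd. Components can be treated separately with the same $m+2$ colors, since unions of forests on disjoint components are forests. So let $G$ be connected with maximum degree at most $2m$. Take $c$ from Lemma 4 and extend it to the edges by Theorem 2. The result is a total coloring with $m+2=\lfloor\frac{\Delta(G)+1}2\rfloor+2$ colors. $\blacksquare$

## 6. Sharpness, and exact values for regular graphs

**Theorem 3.** (a) For every $\Delta\ge2$ the bound in Theorem 1 is attained by $K_{\Delta+1}$. (b) If $G$ is $d$-regular with $d\ge2$, then $\chi''(G)\ge\lfloor d/2\rfloor+2$. Hence $\chi''(G)=d/2+2$ for every $d$-regular graph with $d\ge2$ even, and $\chi''(G)\in\{\frac{d+3}2,\frac{d+5}2\}$ if $d\ge3$ is odd.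

*Proof.* (a) The value $\chi''(K_{\Delta+1})=\lfloor\frac{\Delta+1}2\rfloor+2$ is among those quoted in Section 2. It also follows from what we have done: Lemma 1 gives "$\ge$" and Theorem 1 gives "$\le$". (b) The lower bound is in Lemma 1. If $d$ is even, Theorem 1 gives $\chi''(G)\le\lfloor\frac{d+1}2\rfloor+2=\frac d2+2$, which matches. If $d$ is odd, the lower bound is $\frac{d-1}2+2=\frac{d+3}2$ and the upper bound is $\frac{d+1}2+2=\frac{d+5}2$. $\blacksquare$

## 7. Odd degree: one color fewer unless there is a $K_{d+1}$

For odd $d$ a gap of one color remains, and $K_{d+1}$ takes the larger value. For large $d$ it is the only reason to do so.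

**Theorem 4.** There is $d_0$ such that for every graph $G$ with $\Delta(G)=d\ge d_0$ odd: $\chi''(G)\le\frac{d+3}2$ if and only if $G$ does not contain $K_{d+1}$. Consequently, a connected $d$-regular graph $G$ with $d\ge d_0$ has $\chi''(G)=\lfloor d/2\rfloor+2$, except that $\chi''(K_{d+1})=\lfloor d/2\rfloor+3$ for $d$ odd.

Write $d=2m+1$, $N=d+1=2m+2$ and $k=m+2=\frac{d+3}2$. One direction is immediate: if $G\supseteq K_N$, restricting a total coloring of $G$ to $K_N$ shows $\chi''(G)\ge\chi''(K_N)=\frac N2+2=\frac{d+5}2$. From now on let $\Delta(G)\le d=2m+1$ and $K_N\not\subseteq G$; we show that $k=m+2$ colors suffice when $m$ is large.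

Lemma 2 and the function $\Phi$ are available as before, since they needed no degree bound. What breaks is Lemma 3. A vertex $w$ with $d_H(w)=2m+1$ would have to satisfy $s(w)\le1+m-\frac{2m+1}2=\frac12$. But
$$s(w)=\sum_{i\ne c(w)}\frac1{2m+2-d_i(w)}\ge\frac{m+1}{2m+2}=\frac12,$$
with equality only if all $d_i(w)$, $i\neq c(w)$, vanish. So every vertex of degree $2m+1$ that has a neighbor outside its own class overshoots. No choice of $c$ prevents this, and the excesses of many vertices cannot be absorbed by rounding.

The lossy step is $|C_i(w)|\ge1+d(w)-d_i(w)$: a component is usually larger than one closed neighborhood. So we shall not estimate $\frac1{|C|}$ vertex by vertex, but keep components whole and compare their sizes with $N$. Look at $H=K_N$ with all classes acyclic. Here $|V_i|\le2$, each $H-V_i$ is complete and nonempty, so all $\kappa_i=1$ and $\Phi(K_N)=(m+1)N-\frac{N(N-1)}2-(m+2)=\frac N2-(m+2)=-1$. The components $W\setminus V_i$ have size $N-|V_i|$, slightly below $N$. The proof shows that components of size slightly below $N$ are nearly complete, that only very few of them can overlap unless $H$ is one such piece, and that a nearly complete piece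 which is not all of $H$ makes components for most other colors *larger* than $N$. To run this we need a vertex coloring that spreads every neighborhood over many colors.

**Constants.** Put $s=\frac m{20}$ and $\tau=\frac m{15}$ (real numbers; from now on $s$ denotes this constant). Fix $m_0\ge20100$ such that for all $m\ge m_0$
$$e\cdot101\,e^{-2m/(3\cdot10^8)}(2m+1)^2\le1, \tag{6}$$
which is possible because the exponential beats the polynomial. Let $d_0=2m_0+1$. From now on $m\ge m_0$; the phrase "as $m$ is large" refers only to this.

## 8. A vertex coloring that spreads every neighborhood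

Two classical tools are recalled. Hoeffding's inequality: if $X$ is a sum of $n\ge1$ independent $\{0,1\}$-valued variables and $t>0$, then $\Pr(X\ge\mathbb E X+t)\le e^{-2t^2/n}$. The symmetric Lovász local lemma (Erdős–Lovász): if finitely many events each have probability at most $p$, each is mutually independent of all but at most $D$ of the others, and $ep(D+1)\le1$, then with positive probability none of them occurs.

**Lemma 5.** There is $c:V\to[m+2]$ with every class inducing a forest such that every vertex has at most $s$ neighbors of each color.

*Proof.* A greedy coloring keeps classes acyclic, but could put one color on many neighbors of a vertex. We cut $V$ randomly into parts and give each part its own small palette. Splitting the colors costs a little in rounding, so a small reserve part $U$ is colored last with all colors.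

**Step 1: a balanced random partition.** Independently put each vertex into $U$ with probability $\frac1{100}$ and into $P_a$ with probability $\frac{99}{10^4}$, for $a=1,\dots,100$; these probabilities sum to $1$. Let $A_v$ be the event that
$$|N(v)\cap U|>\frac{2m+1}{100}+\frac m{10^4}\quad\text{or}\quad|N(v)\cap P_a|>\frac{99(2m+1)}{10^4}+\frac m{10^4}\ \text{ for some }a .$$
If $d(v)=0$ this is impossible. Otherwise $1\le d(v)\le2m+1\le3m$, and each of the $101$ inequalities asks a sum of $d(v)$ indicators to exceed its mean by more than $\frac m{10^4}$. Hoeffding's inequality gives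
$$\Pr(A_v)\le101\,e^{-2(m/10^4)^2/(3m)}=101\,e^{-2m/(3\cdot10^8)} .$$
The event $A_v$ depends only on the choices on $N(v)$, so it is mutually independent of all $A_u$ with $N(u)\cap N(v)=\emptyset$. The vertices $u$ with $N(u)\cap N(v)\ne\emptyset$ are neighbors of neighbors of $v$; there are at most $(2m+1)^2$ of them, counting $v$ itself when $d(v)\ge1$. So $D+1\le(2m+1)^2$ is permitted, and (6) is the hypothesis of the local lemma. Some outcome avoids all $A_v$; fix it.

**Step 2: color the parts $P_a$ from separate palettes.** Split $[m+2]$ into $100$ palettes of size at least $\lfloor\frac{m+2}{100}\rfloor\ge\frac m{100}-1$. Color each $P_a$ greedily from palette $a$, giving each vertex a color occurring on at most one earlier neighbor in $P_a$. The excluded colors occur on at least two neighbors in $P_a$, so their number is at most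
$$\frac12\cdot\frac{99(2m+1)+m}{10^4}=\frac12\cdot\frac{199m+99}{10^4}<\frac m{100}-1,$$
where the last inequality is equivalent to $m>20099$. So a color is always available.

**Step 3: color $U$ from all colors.** Color $U$ greedily from $[m+2]$, giving each vertex a color occurring on at most one previously colored neighbor. At most $\lfloor\frac{2m+1}2\rfloor=m$ colors are excluded.

**Step 4: verify.** Order the vertices as they were colored: $P_1,\dots,P_{100}$, then $U$. Each vertex has at most one earlier neighbor in its own class; for a vertex of $P_a$ this holds because earlier vertices of its color lie in $P_a$, the palettes being disjoint. As in Lemma 4, the classes induce forests. The neighbors of $v$ whose color lies in palette $a$ are in $P_a\cup U$, so there are at most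
$$\frac{(199m+99)+(200m+100)+m}{10^4}=\frac{400m+199}{10^4}\le\frac m{20}=s$$
of them, and hence at most $s$ of each color. $\square$

## 9. A minimal subgraph with $\Phi<0$

Fix $c$ as in Lemma 5. By Lemma 2 it suffices to show $\Phi(H)\ge0$ for all subgraphs $H$ of $G$. **Suppose not**, and let $H=(W,F)$ be a subgraph with $\Phi(H)<0$ and $|W|$ minimum. From here on, degrees, neighborhoods, adjacency and connectedness refer to $H$. A vertex still has at most $s$ neighbors of each color. "A vertex set is connected" means that the subgraph of $H$ it induces is connected; we may replace $H$ by the subgraph of $G$ induced on $W$ nowhere, and do not need to.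

Each $\kappa_i$ is additive over components of $H$, so $\Phi$ is too; and $\Phi=0$ for a one-vertex graph. By minimality $H$ is connected, and $|W|\ge2$.

**Step 1: every $w\in W$ has $d_H(w)\ge m+2$.** This step makes every vertex of $H$ have neighbors in many classes. By minimality $\Phi(H-w)\ge0>\Phi(H)$. How does $\kappa_i$ change when $w$ is deleted? For $i=c(w)$ it does not. For $i\ne c(w)$, if $w$ is isolated in $H-V_i$, i.e. $N_H(w)\subseteq V_i$, then $\kappa_i(H)-\kappa_i(H-w)=1$; otherwise deleting $w$ does not lower the number of components, and the difference is at most $0$. Let $a$ be the number of $i\ne c(w)$ with $N_H(w)\subseteq V_i$. As $H$ is connected with at least two vertices, $N_H(w)\ne\emptyset$, so $a\le1$. Then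
$$0>\Phi(H)-\Phi(H-w)\ge(m+1)-d_H(w)-a,$$
so $d_H(w)>m+1-a\geq m$, that is, $d_H(w)\ge m+1>s$. Since each class contains at most $s$ neighbors of $w$, $N_H(w)$ is not inside one class. Thus $a=0$, and $d_H(w)>m+1$.

Put $\delta(w)=N-1-d_H(w)\ge0$ (recall $N-1=d$) and $\delta(X)=\sum_{w\in X}\delta(w)$. This measures how far a vertex is from full degree.

**Step 2: not all $\kappa_l(H)$ equal $1$.** This step is the only place where $K_N\not\subseteq G$ is used; later steps will repeatedly reach the forbidden situation. Suppose all $m+2$ of the $\kappa_l(H)$ equal $1$. Since $N|W|-2|F|=\sum_w(N-d_H(w))=|W|+\delta(W)$ and $2(m+1)=N$, $2(m+2)=N+2$,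
$$0>2\Phi(H)=N|W|-2|F|-2(m+2)=|W|+\delta(W)-(N+2).$$
The number $|W|+\delta(W)=N|W|-2|F|$ is even, as $N$ is even.

If $|W|\ge N+1$, then $|W|+\delta(W)\ge N+1$, and being even it is at least $N+2$: a contradiction. If $|W|=N$, then $\delta(W)$ is even; $\delta(W)=0$ would mean that all $N$ vertices have degree $N-1$ in $H$, so $H=K_N\subseteq G$, which is excluded. So $\delta(W)\ge2$, a contradiction. If $2\le|W|\le N-1$, then $d_H(w)\le|W|-1$, so $\delta(w)\ge N-|W|$ for all $w$, and
$$|W|+\delta(W)\ge|W|(N+1-|W|)\ge2(N-1)\ge N+2,$$
where the middle inequality holds because $x(N+1-x)$ is concave and equals $2(N-1)$ at $x=2$ and $x=N-1$, and the last because $N\ge4$. Again a contradiction.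

**Step 3: distribute $N\Phi(H)$ over components.** This replaces the vertex-by-vertex count. Consider all pairs $(i,C)$ with $i\in[m+2]$ and $C$ the vertex set of a component of $H-V_i$, and put
$$\sigma(i,C)=|C|+\delta(C)-N\in\mathbb Z .$$
Each vertex $w$ lies outside exactly $m+1=\frac N2$ classes, hence in exactly $m+1$ of the sets $C$, and contributes $1+\delta(w)=N-d_H(w)$ each time. So
$$\sum_{(i,C)}\sigma(i,C)=(m+1)\sum_{w\in W}(N-d_H(w))-N\sum_i\kappa_i(H)=N\,\Phi(H)<0, \tag{7}$$
where the second equality uses $(m+1)\sum_wd_H(w)=2(m+1)|F|=N|F|$.

**Definition.** A pair $(i,C)$ is *deficient* if $\sigma(i,C)<0$.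

For instance, in $K_N$ with acyclic classes the pairs are $(i,W\setminus V_i)$, with $\sigma=-|V_i|$; the deficient ones are those with $V_i\ne\emptyset$, and the sum is $-N=N\Phi(K_N)$, as (7) predicts.

**Step 4: deficient components are almost complete and have size just below $N$.** This step gives us full control of deficient pairs. Let $(i,C)$ be deficient and $x=|C|=N-t$. Then $\delta(C)<t$, so $t\ge1$.

A vertex of $C$ has at least $m+2$ neighbors, at most $s$ of them in $V_i$, and all others in $C$. So $x\ge m+3-s\ge0.9m$. Each $w\in C$ has at most $x-1$ neighbors in $C$, at most $s$ in $V_i$, and no others, hence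
$$x(N-1)-\delta(C)=\sum_{w\in C}d_H(w)\le x(x-1)+sx .$$
Since $N-x=t$, this gives $x(t-s)\le\delta(C)<t$, so $t-s<\frac tx\le\frac N{0.9m}=\frac{2m+2}{0.9m}<3$. Thus
$$t<s+3\le\tau,\qquad -\sigma(i,C)=t-\delta(C)\le t\le\tau, \tag{8}$$
where $s+3\le\tau$ means $\frac m{60}\ge3$. Furthermore:

(i) *Each $w\in C$ is non-adjacent to fewer than $s$ other vertices of $C$.* It has at least $d_H(w)-s=N-1-\delta(w)-s$ neighbors in $C$, so the number of non-neighbors is at most $x-1-(N-1-\delta(w)-s)=s+\delta(w)-t<s$, because $\delta(w)\le\delta(C)<t$.

(ii) *For every $l$, $|C\cap V_l|\le2s+1$.* If $w\in C\cap V_l$, the other vertices of $C\cap V_l$ are neighbors of $w$ of color $l$ (at most $s$) or non-neighbors of $w$ in $C$ (fewer than $s$). Hence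
$$|C\setminus V_l|\ge N-t-2s-1\ge N-4\tau, \tag{9}$$
as $t+2s+1\le\frac m{15}+\frac m{10}+1\le\frac{4m}{15}$. Also, for all $l,j$, $|C\setminus(V_l\cup V_j)|\ge N-t-4s-2\ge2m-\frac m{15}-\frac m5>0$, so
$$C\setminus(V_l\cup V_j)\ne\emptyset\quad\text{for all }l,j. \tag{10}$$

(iii) *For every $l$, $C\setminus V_l$ is connected in $H$.* Take two distinct non-adjacent vertices of $C\setminus V_l$. By (i) each has fewer than $s$ non-neighbors in $C$ besides itself. By (9), $C\setminus V_l$ has at least $N-4\tau=2m+2-\frac{4m}{15}>2s+2$ vertices, so some vertex of $C\setminus V_l$ is adjacent to both.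

**Definition.** For a deficient pair $(i,C)$ and a color $l$, let $C^l$ be the component of $H-V_l$ that contains $C\setminus V_l$. In particular $C^i=C$.

## 10. Clusters of deficient pairs

**Step 5: grouping overlapping deficient pairs.** We want to charge overlapping deficient pairs as one unit. For deficient pairs write $(i,C)\sim(j,C')$ if $C\cap C'\ne\emptyset$.

If $i=j$, this means $C=C'$, since both are components of $H-V_i$. If $i\ne j$ and $w\in C\cap C'$, then $w\notin V_j$, so $w\in C\setminus V_j$. That set is connected in $H-V_j$ by (iii) and meets the component $C'$, so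
$$C\setminus V_j\subseteq C',\ \text{ that is, } C^j=C',\qquad\text{and symmetrically}\qquad C'\setminus V_i\subseteq C. \tag{11}$$

The relation is clearly reflexive and symmetric. It is transitive: let $(i,C)\sim(j,C')\sim(l,C'')$. If $i=j$ or $j=l$, two of the pairs coincide and there is nothing to show. Otherwise (11) gives $C'\setminus V_i\subseteq C$ and $C'\setminus V_l\subseteq C''$, so by (10), $\emptyset\ne C'\setminus(V_i\cup V_l)\subseteq C\cap C''$.

So $\sim$ is an equivalence relation; its classes are called *clusters*. Two pairs of one cluster with the same color intersect, hence coincide, so a cluster contains at most one pair per color. Pairs in different clusters have disjoint vertex sets. In $K_N$ all deficient pairs form a single cluster, with one pair for every color in use. In our $H$ this is impossible: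

**Step 6: a cluster has at most two pairs.** This bounds the debt of a cluster. Suppose $(i,C_i),(j,C_j),(q,C_q)$ are distinct members of a cluster; $i,j,q$ are distinct. Let $U=C_i\cup C_j\cup C_q$. First,
$$u\in U,\ e\in\{i,j,q\},\ u\notin V_e\ \Longrightarrow\ u\in C_e, \tag{12}$$
because $u$ lies in some $C_{e'}$, and if $e'\ne e$ then $C_{e'}\setminus V_e\subseteq C_e$ by (11).

*$U$ is all of $W$.* Let $u\in U$ and choose distinct $a,b\in\{i,j,q\}$ different from $c(u)$. By (12), $u\in C_a\cap C_b$. A neighbor $y$ of $u$ lies in $C_a\cup V_a$ and in $C_b\cup V_b$. Since $V_a\cap V_b=\emptyset$, $y$ lies in $C_a$ or in $C_b$, so $y\in U$. As $H$ is connected, $W=U$.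

*All $\kappa_l$ equal $1$.* For $l\in\{i,j,q\}$, (12) gives $W\setminus V_l=C_l$, which is connected. For $l\notin\{i,j,q\}$, $W\setminus V_l$ is the union of the three sets $C_e\setminus V_l$, each connected by (iii). They pairwise intersect, since $(C_e\cap C_{e'})\setminus V_l\supseteq C_e\setminus(V_{e'}\cup V_l)\ne\emptyset$ by (11) and (10). So $W\setminus V_l$ is connected. This contradicts Step 2.

By Step 6 and (8), the sum of $\sigma$ over a cluster is at least $-2\tau$.

**Step 7: representatives and attached pairs.** This step names the components that will pay. For every cluster fix a representative $(i,C)$, and let $B\ni i$ be the set of colors of its pairs, so $|B|\le2$. If $l\notin B$, the pair $(l,C^l)$ is not deficient: since $C^l\cap C\supseteq C\setminus V_l\ne\emptyset$, it would otherwise belong to the cluster. Say that the cluster is *attached* to $(l,C^l)$ for each $l\notin B$.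

**Step 8: each cluster has an exit, and so a large $C^l$ for almost all $l$.** This step finds the surplus. Let $(i,C)$ be the representative of a cluster, $T=N_H(C)\setminus C$ and $Q=C\cup T$. As $C$ is a component of $H-V_i$, $T\subseteq V_i$.

*$W\ne Q$.* Suppose $W=Q$. Then $W\setminus V_i=C$ is connected. Let $l\ne i$ and $y\in T\setminus V_l$. All of the at least $m+2$ neighbors of $y$ lie in $C\cup T$; at most $s$ lie in $T\subseteq V_i$ and at most $s$ in $V_l$. As $m+2>2s$, $y$ has a neighbor in $C\setminus V_l$. Since $C\setminus V_l$ is connected by (iii), $W\setminus V_l$ is connected. So all $\kappa_l=1$, contradicting Step 2.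

*The exit.* Hence $W\ne Q$, and as $H$ is connected there is $r\in W\setminus Q$ adjacent to some $y\in Q$. All neighbors of vertices in $C$ are in $Q$, so $y\in T\subseteq V_i$, and $y$ has a neighbor $u\in C$. Fix $u,y,r$ for this cluster.

*The gain.* Let $l\notin B\cup\{c(u),c(r)\}$. Then $l\ne i=c(y)$, so $u,y,r\notin V_l$. Since $u\in C\setminus V_l\subseteq C^l$ and $u\,y\,r$ is a path in $H-V_l$, we have $r\in C^l$, and all neighbors of $r$ outside $V_l$ are in $C^l$ too. There are at least $m+2-s$ of these, and none is in $C$, because $r\notin Q$. By (9),
$$|C^l|\ge|C\setminus V_l|+m+2-s\ge N-4\tau+m-\tau\ge N+1, \tag{13}$$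
as $s\le\tau$ and $m-5\tau=\frac{2m}3\ge1$.

## 11. Discharging from non-deficient components

**Step 9: non-deficient pairs pay the clusters.** We show that the sum in (7) is nonnegative. Every non-deficient pair has $\sigma\ge0$. Let $(l,D)$ be a non-deficient pair to which $p\ge1$ clusters are attached, with representatives $(i_1,C_1),\dots,(i_p,C_p)$.

If $p\ge2$: the set $D$ contains all $C_a\setminus V_l$, which are pairwise disjoint because the $C_a$ belong to different clusters. By (9), $|D|\ge p(N-4\tau)$, and since $N\le\frac{pN}2$,
$$\sigma(l,D)\ge p(N-4\tau)-N\ge p\Big(\frac N2-4\tau\Big)\ge p,$$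
as $\frac N2-4\tau=m+1-\frac{4m}{15}\ge1$. Each attached cluster receives $1$ from $(l,D)$.

If $p=1$ and $l\notin B\cup\{c(u),c(r)\}$ for the attached cluster, with $u,r$ from Step 8, then $D=C^l$, and (13) gives $\sigma(l,D)\ge|D|-N\ge1$. The cluster receives $1$ from $(l,D)$.

In all other cases nothing is sent. So no non-deficient pair sends more than its $\sigma$.

Now consider a cluster and a color $l\notin B\cup\{c(u),c(r)\}$. The cluster is attached to the non-deficient pair $(l,C^l)$, and by the two rules it receives $1$ from it, whatever $p$ is. There are at least $m+2-4=m-2$ such colors. So the cluster receives at least $m-2\ge\frac{2m}{15}=2\tau$, which covers its debt of at most $2\tau$. Every deficient pair lies in exactly one cluster, so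
$$\sum_{(i,C)}\sigma(i,C)\ge0,$$
contradicting (7).

Hence $\Phi(H)\ge0$ for all subgraphs $H$ of $G$, and Lemma 2 yields a good edge coloring extending $c$. Since the classes of $c$ induce forests, $\chi''(G)\le m+2=\frac{d+3}2$. This proves the equivalence in Theorem 4.

**Step 10: connected regular graphs.** It remains to deduce the last sentence of Theorem 4. Let $G$ be connected and $d$-regular with $d\ge d_0$. If $d$ is even, $\chi''(G)=\frac d2+2$ by Theorem 3(b). Let $d$ be odd. If $G$ contains a copy of $K_{d+1}$, each of its vertices has all its $d$ neighbors inside the copy, so by connectedness $G=K_{d+1}$, and $\chi''(G)=\frac{d+1}2+2=\lfloor d/2\rfloor+3$. If not, then $\chi''(G)\le\frac{d+3}2=\lfloor d/2\rfloor+2$ by what we have just proved, and equality holds by Theorem 3(b). $\blacksquare$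

The proof of Theorem 4 uses that $d$ is large, most heavily in (6). It does not determine whether the statement holds for all odd $d\ge3$.
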